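\title{Generic rigidity of body-pin frameworks in three-space}

\begin{abstract}
A body-pin framework consists of rigid bodies in $\mathbb R^3$, some pairs of which are joined at points. We prove that a generic body-pin framework is rigid if and only if, for every partition $\mathcal P$ of the set of bodies, a count that gives weight $0,3,5,6$ to a pair of blocks joined by $0,1,2$ or at least $3$ pins reaches $6(|\mathcal P|-1)$. The same count gives the number of infinitesimal degrees of freedom. The proof is an induction in a larger class of frameworks, which contains the projective duals of pins as well as bars and hinges. As a consequence, generic body-pin frameworks on $5$-edge-connected multigraphs are rigid, and $5$ is best possible.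
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be a finite multigraph with $V\ne\emptyset$, and let $p\colon E\to\mathbb R^3$ be a map. The pair $(G,p)$ is a \emph{body-pin framework}: each vertex is a rigid body in $\mathbb R^3$, and an edge $e=uv$ is a pin that forces the bodies $u$ and $v$ to keep the point $p(e)$ in common. A \emph{motion} of $(G,p)$ is a family of isometries $A_v^\tau$ of $\mathbb R^3$ $(v\in V,\ 0\le\tau\le1)$, continuous in $\tau$, with $A_v^0=\mathrm{id}$ and $A_u^\tau p(e)=A_v^\tau p(e)$ for every edge $e=uv$. The framework is \emph{rigid} if $A_u^\tau=A_v^\tau$ for all $u,v,\tau$ in every motion, so that the only motions are motions of the whole space. It is \emph{generic} if the $3|E|$ coordinates of $p$ are algebraically independent over $\mathbb Q$. Which multigraphs give rigid generic frameworks? A loop imposes no constraint, so all graphs in this paper are loopless.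

The linear version of the question is as follows. An \emph{infinitesimal isometry} is a vector field $x\mapsto w\times x+t$ with $w,t\in\mathbb R^3$; these fields form a $6$-dimensional space. An \emph{infinitesimal motion} of $(G,p)$ assigns an infinitesimal isometry to each body so that for every edge $e=uv$ the fields of $u$ and $v$ agree at $p(e)$. The \emph{trivial} infinitesimal motions give the same field to all bodies, and the number of \emph{infinitesimal degrees of freedom} is the dimension of the space of infinitesimal motions minus $6$.

A first guess comes from counting equations. Fix a partition $\mathcal P$ of $V$ and consider only motions in which the bodies of each block move together. The blocks have $6(|\mathcal P|-1)$ degrees of freedom relative to each other, and each of the $e_G(\mathcal P)$ pins between different blocks imposes three equations, so one expects rigidity to require $3e_G(\mathcal P)\ge 6(|\mathcal P|-1)$. By the tree packing theorem (a multigraph has $k$ edge-disjoint spanning trees if and only if every partition $\mathcal P$ of its vertex set is crossed by at least $k(|\mathcal P|-1)$ edges), this count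 is Maxwell's condition, which is known to be necessary for rigidity: the graph $3G$, obtained by replacing each edge with three parallel copies, contains six edge-disjoint spanning trees.

Maxwell's condition is not sufficient. Take two bodies. One pin leaves the rotations about a point, so it removes $3$ of the $6$ degrees of freedom. Two pins impose six equations, and $3G$ consists of six spanning trees, but the rotation about the line through the pins survives: two pins remove only $5$. Three non-collinear pins remove $6$, and further pins remove nothing. The same holds for two rigid clusters of bodies, even if the pins between them have different end bodies, so the correction has to be made for every pair of blocks of every partition. For disjoint $X,X'\subseteq V$ let $d_G(X,X')$ be the number of edges with one end in $X$ and the other in $X'$, and put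
\[
h_G(X,X')=\begin{cases}6&\text{if } d_G(X,X')\ge3,\\ 5&\text{if } d_G(X,X')=2,\\ 3&\text{if } d_G(X,X')=1,\\ 0&\text{if } d_G(X,X')=0.\end{cases}
\]
It is stated as a conjecture in \cite{slides} that the corrected count characterizes generic rigidity. We prove this. Below, $\binom{\mathcal P}{2}$ is the set of pairs of distinct blocks of $\mathcal P$.

\begin{theorem}\label{thm:pin}
A generic body-pin framework $(G,p)$ in $\mathbb R^3$ is rigid if and only if
\begin{equation}\label{eq:count}
\sum_{\{X,X'\}\in\binom{\mathcal P}{2}}h_G(X,X')\ \ge\ 6(|\mathcal P|-1)
\end{equation}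
for every partition $\mathcal P$ of $V$. More generally, its number of infinitesimal degrees of freedom is
\[
\max_{\mathcal P}\Big\{6(|\mathcal P|-1)-\sum_{\{X,X'\}\in\binom{\mathcal P}{2}}h_G(X,X')\Big\}.
\]
\end{theorem}

Genericity is needed: two bodies joined by three collinear pins satisfy \eqref{eq:count} and can rotate about the common line.

The proof follows the space $S$ of motions of a body $x$ relative to a body $y$. A new generic pin between $x$ and $y$ removes as many degrees of freedom as the count allows, with one exception: $S$ may be the $3$-dimensional space of rotations about a point. The task is to show that this happens only when an actual pin causes it. Section~\ref{sec:examples} shows by hand that this exception is coupled to its projective dual, and this is why we prove a more general statement, Theorem~\ref{thm:mixed}, in which pins and dual pins have equal standing. Sections~\ref{sec:edge} and~\ref{sec:minimal} reduce a minimal counterexample to a simple graph with a unique self-stress and a vertex of degree $3$, and Sections~\ref{sec:A} and~\ref{sec:B} exclude the two possible types of such a vertex. Section~\ref{sec:cons}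 derives a reduced form of \eqref{eq:count} and the connectivity bound.

\section{Motions as 2-vectors}\label{sec:lines}

\subsection*{The space $\Lambda$}
Let $\Lambda=\bigwedge^2\mathbb R^4$, a space of dimension $6$. Identify $\bigwedge^4\mathbb R^4$ with $\mathbb R$ through $e_1\wedge e_2\wedge e_3\wedge e_4$. Then $\langle\omega,s\rangle=\omega\wedge s$ is a nondegenerate symmetric bilinear form on $\Lambda$, and $\perp$ always refers to it. Angle brackets around a list of vectors of $\mathbb R^4$, or around a single element, denote the span, and $x\parallel y$ means that $x,y$ are linearly dependent. A nonzero decomposable element $x\wedge y$ determines the subspace $\langle x,y\rangle$, a line of $P^3$, and two such elements are orthogonal exactly when their lines meet.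

Regard $\mathbb R^3$ as the subspace $\langle e_1,e_2,e_3\rangle$ and write $\hat p=p+e_4$ for a point $p\in\mathbb R^3$. Let $\star\colon\mathbb R^3\to\bigwedge^2\mathbb R^3$ be the linear isomorphism with $\star(x\times y)=x\wedge y$; it satisfies $z\wedge\star t=(z\cdot t)\,e_1\wedge e_2\wedge e_3$. We identify the infinitesimal isometry $x\mapsto w\times x+t$ with
\[
s=e_4\wedge w+\star t\in\Lambda .
\]
This is a linear isomorphism onto $\Lambda$. The field vanishes at $p$ if and only if $t=p\times w$, that is, $s=e_4\wedge w+p\wedge w=\hat p\wedge w$. Every element of $\hat p\wedge\mathbb R^4$ has this form with $w\in\mathbb R^3$. Hence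
\begin{equation}\label{eq:pin}
\text{$s$ vanishes at $p$}\iff s\in \hat p\wedge\mathbb R^4 .
\end{equation}
We also see that \emph{$s$ is decomposable if and only if $s\wedge s=0$}. Indeed $s\wedge s=\pm2\,w\cdot t$; if $w\ne0$ and $w\cdot t=0$, then $t=p\times w$ for some $p$ and $s=\hat p\wedge w$ is a rotation, and if $w=0$, then $t=x\times y$ for some $x,y$ and $s=x\wedge y$ is a translation.

For a vector $q\neq0$ and a covector $\theta\ne0$ put
\[
\alpha_q=q\wedge\mathbb R^4,\qquad \beta_\theta=\textstyle\bigwedge^2\ker\theta .
\]
These are the \emph{$\alpha$-planes} and the \emph{$\beta$-planes}: the lines through a point of $P^3$ and the lines in a plane of $P^3$. By \eqref{eq:pin}, $\alpha_{\hat p}$ is the space of rotations about $p$. For $\theta(x)=x_4$, the plane at infinity, $\beta_\theta=\bigwedge^2\mathbb R^3$ is the space of translations. If $\theta$ defines a plane $\Pi$ of $\mathbb R^3$, then $\beta_\theta$ is spanned by the rotations about lines in $\Pi$ and the translation normal to $\Pi$; all these fields are normal to $\Pi$ at the points of $\Pi$. Let $\iota_\theta\colon\Lambda\to\mathbb R^4$ be the contraction $\iota_\theta(x\wedge y)=\theta(x)y-\theta(y)x$.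

\begin{lemma}\label{lem:planes}
Let $q,q'$ be nonzero vectors and $\theta$ a nonzero covector.
\begin{enumerate}
\item[(a)] $\alpha_q=\{s:q\wedge s=0\}$ and $\beta_\theta=\ker\iota_\theta$. Both have dimension $3$, and $\alpha_q^\perp=\alpha_q$, $\beta_\theta^\perp=\beta_\theta$.
\item[(b)] If $q\nparallel q'$, then $\alpha_q\cap\alpha_{q'}=\langle q\wedge q'\rangle$.
\item[(c)] If $\theta(q)\ne0$, then $\alpha_q\cap\beta_\theta=0$.
\item[(d)] $\langle q\rangle=\{z\in\mathbb R^4: z\wedge s=0 \text{ for all } s\in\alpha_q\}$.
\item[(e)] If $\dim S=3$ and $s\wedge s=0$ for all $s\in S$, then $S$ is an $\alpha$-plane or a $\beta$-plane.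
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Extend $q$ to a basis $q,f_1,f_2,f_3$. The $q\wedge f_i$ form a basis of $\alpha_q$, the map $s\mapsto q\wedge s$ kills them, and it sends the $f_i\wedge f_j$ to independent elements. For $\beta_\theta$ take a basis $f_0,\dots,f_3$ with $\theta(f_0)=1$ and $f_1,f_2,f_3\in\ker\theta$; then $\iota_\theta$ kills the $f_i\wedge f_j$ with $i,j\ge1$ and sends $f_0\wedge f_i$ to $f_i$. The form vanishes on $\alpha_q$ because $q\wedge q=0$ and on $\beta_\theta$ because $\bigwedge^4\ker\theta=0$, and the orthogonal complement of a $3$-dimensional subspace has dimension $3$.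

(b) If $q'\wedge q\wedge y=0$, then $y\in\langle q,q'\rangle$. (c) If $\theta(q)y-\theta(y)q=0$, then $y\parallel q$. (d) If $z\wedge q\wedge y=0$ for all $y$, then $z\parallel q$.

(e) All elements of $S$ are decomposable and, by polarization, any two are orthogonal. Take a basis $s_1,s_2,s_3$. The lines of $s_1,s_2$ are distinct and meet, so $s_1=r\wedge x$ and $s_2=r\wedge y$ with $r,x,y$ independent. The line of $s_3$ meets both. If it passes through $r$, then $S\subseteq\alpha_r$. Otherwise it meets them in two different points, so it lies in $\langle r,x,y\rangle$ and $S\subseteq\bigwedge^2\langle r,x,y\rangle$. In both cases the dimensions agree.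
\end{proof}

\subsection*{Duality}
Identify a covector with its coordinate vector, so that $q\in\mathbb R^4$ also denotes the covector $x\mapsto q\cdot x$. Let $\cdot$ be the inner product on $\Lambda$ for which the $e_i\wedge e_j$ $(i<j)$ are orthonormal, and define $J\colon\Lambda\to\Lambda$ by $J\omega\cdot s=\langle\omega,s\rangle$.

\begin{lemma}\label{lem:dual}
$J$ has a rational matrix, $J^2=\mathrm{id}$, and $J\alpha_q=\beta_q$, $J\beta_q=\alpha_q$ for all $q\ne0$.
\end{lemma}

\begin{proof}
For $\{i,j,k,l\}=\{1,2,3,4\}$ we have $J(e_i\wedge e_j)=\operatorname{sgn}(ijkl)\,e_k\wedge e_l$, and $\operatorname{sgn}(klij)=\operatorname{sgn}(ijkl)$; this gives the first two claims. Since $\alpha_q^\perp=\alpha_q$, the space $J\alpha_q$ is the complement of $\alpha_q$ with respect to $\cdot$\,. For $x\cdot q=y\cdot q=0$ we have $(x\wedge y)\cdot(q\wedge z)=(x\cdot q)(y\cdot z)-(x\cdot z)(y\cdot q)=0$, so this complement contains $\beta_q$, and both have dimension $3$.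
\end{proof}

In particular, two $\beta$-planes with independent covectors meet in a $1$-dimensional space, and $\beta_\theta$ determines $\langle\theta\rangle$.

\subsection*{Generic points}
Let $K\subseteq\mathbb R$ be a field. A subspace of a coordinate space is \emph{defined over $K$} if it is spanned by vectors with coordinates in $K$. By Gaussian elimination, this property passes to sums, intersections, orthogonal complements, and kernels and images of matrices over $K$, and the unique solution of a uniquely solvable linear system over $K$ has coordinates in $K$. By Lemmas~\ref{lem:planes}(d) and~\ref{lem:dual}, an $\alpha$-plane or $\beta$-plane defined over $K$ can be written as $\alpha_q$ or $\beta_\theta$ with $q,\theta\in K^4$.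

The \emph{slice} is the set of vectors, or covectors, with last coordinate $1$. Elements $a,b,\dots$ of the slice are \emph{generic over $K$} if their first three coordinates, taken together, are algebraically independent over $K$. These coordinates generate a field $K(a,b,\dots)$, whose elements we treat as rational functions. Generic elements exist whenever $K$ is finitely generated over $\mathbb Q$. We use three facts.

\begin{enumerate}
\item[(G1)] \emph{Let $P$ be a polynomial over $K$ in several vector variables, homogeneous in each. If $P$ vanishes at a generic tuple, it vanishes on all tuples of vectors of $\mathbb R^4$.} Indeed, $P$ vanishes on the product of the slices, hence whenever all last coordinates are nonzero, hence everywhere. In particular, a generic vector lies in no proper subspace defined over $K$, and a generic covector annihilates no nonzero vector of $K^4$.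
\item[(G2)] \emph{Finitely many nonzero polynomials over $K$ are simultaneously nonzero at some rational point.} An identity of rational functions remains valid when rational values are substituted for some of the variables, provided that the denominators stay nonzero as polynomials in the other variables; such values exist by the first sentence, applied to the field generated by the other variables.
\item[(G3)] \emph{If $a,b,c$ are generic over $K$, then $K(a,b)\cap K(a,c)=K(a)$.} If $f(a,b)=g(a,c)$, substitute a rational point $b_0$ for $b$ and obtain $g=f(a,b_0)$.
\end{enumerate}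

The elements $a\wedge b$ with $a,b$ in the slice span $\Lambda$. So by (G1), if $s\ne0$ has coordinates in $K$ and $a,b$ are generic over $K$, then $\langle a\wedge b,s\rangle\neq0$.

\subsection*{Motion spaces}
Let $G=(V,E)$ be a multigraph in which each edge $e$ carries a subspace $W_e\subseteq\Lambda$. Put
\begin{gather*}
M(G)=\{s\in\Lambda^V: s_u-s_v\in W_e\ \text{ for all } e=uv\},\qquad \operatorname{dof}(G)=\dim M(G)-6,\\
S_G(x,y)=\{s_x-s_y: s\in M(G)\}.
\end{gather*}
If $W_e=\alpha_{\widehat{p(e)}}$ for all $e$, then by \eqref{eq:pin} $M(G)$ is the space of infinitesimal motions of $(G,p)$. The space $S_G(x,y)$ describes how $x$ can move relative to $y$. Distinct vertices $x,y$ are \emph{tied} in $G$ if $S_G(x,y)=0$. For a partition $\mathcal P$ of $V$, the graph $G/\mathcal P$ is obtained by identifying the vertices of each block and deleting loops, and $G/xy$ identifies only $x$ and $y$. The space $M(G/\mathcal P)$ is the set of $s\in M(G)$ that are constant on each block. In particular $M(G/xy)$ is the kernel of $s\mapsto s_x-s_y$, so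
\begin{equation}\label{eq:delta}
\dim S_G(x,y)=\operatorname{dof}(G)-\operatorname{dof}(G/xy).
\end{equation}
If an edge $e=xy$ is added, $M(G+e)$ is the preimage of $S_G(x,y)\cap W_e$ under the same map, so
\begin{equation}\label{eq:drop}
\operatorname{dof}(G)-\operatorname{dof}(G+e)=\dim S_G(x,y)-\dim\big(S_G(x,y)\cap W_e\big).
\end{equation}

\section{Two small cases}\label{sec:examples}

By \eqref{eq:drop}, the effect of a new pin $xy$ depends only on $S_G(x,y)$. The first example shows that it depends on more than the dimension of this space.

\begin{example}\label{ex:paths}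
Let $x$ and $y$ be joined through a third body $u$, with pins $a$ on $xu$ and $b$ on $uy$. Then $S(x,y)=\alpha_a+\alpha_b=(\alpha_a\cap\alpha_b)^\perp=(a\wedge b)^\perp$. Now join $x$ and $y$ through three bodies $u_1,u_2,u_3$ with generic pins $a_i,b_i$. Then $S=S(x,y)=\langle \ell_1,\ell_2,\ell_3\rangle^\perp$ with $\ell_i=a_i\wedge b_i$. The Gram matrix of the $\ell_i$ has zero diagonal and determinant $2\langle\ell_1,\ell_2\rangle\langle\ell_2,\ell_3\rangle\langle\ell_1,\ell_3\rangle\ne0$, so $\dim S=3$. Add a generic pin $a$ between $x$ and $y$. An element $a\wedge k$ lies in $S$ if and only if $k$ lies in the three hyperplanes $\langle a,a_i,b_i\rangle$. These meet only in $\langle a\rangle$: the condition is the nonvanishing of a polynomial, and it holds when $a=e_4$ and the hyperplanes are $x_1=0$, $x_2=0$, $x_3=0$. So $S\cap\alpha_a=0$, and the new pin removes $3$ degrees of freedom. If instead $x$ and $y$ are joined by a single pin $q$, then $S=\alpha_q$ also has dimension $3$, but $S\cap\alpha_a=\langle a\wedge q\rangle$ and the new pin removes only $2$.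
\end{example}

We shall see that $S=\alpha_q$ is the only exceptional case. When the $\alpha$-plane comes from a pin, the weight $5=3+2$ accounts for it. Theorem~\ref{thm:pin} would fail if $S_G(x,y)$ could be an $\alpha$-plane by accident, with no pin at $q$. The second example shows how such an accident could arise.

\begin{example}\label{ex:translate}
Let $H$ be a framework with bodies $x,y,z$, and suppose that the motions with $s_z=0$ form a $3$-dimensional space parametrized by $t\in\mathbb R^3$, in which $x$ translates by $t$ and $y$ translates by $\rho t$, for a constant $\rho\neq0,1$. Attach a new body $v$ to $x,y,z$ by pins at non-collinear points $a,b,c\in\mathbb R^3$. The count predicts $3+6-9=0$ degrees of freedom. The body $v$ must have velocities $t,\rho t,0$ at $a,b,c$, which forces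
\[
(1-\rho)\,t\cdot(a-b)=0,\qquad \rho\,t\cdot(b-c)=0,\qquad t\cdot(c-a)=0 .
\]
These three equations have rank $2$, because $(a-b)+(b-c)+(c-a)=0$. If $t$ is normal to the plane $\Pi$ through $a,b,c$, the motion of $v$ exists: the $\beta$-plane of $\Pi$ has dimension $3$, and it maps injectively, hence bijectively, to triples of normal velocities at $a,b,c$. So one degree of freedom survives.

The cause is an accidental $\alpha$-plane. Remove the pin $a$. The motions with $s_z=0$ now form a $3$-dimensional space: $t\cdot(b-c)=0$, and $v$ may rotate about the line $bc$. At the point $q=c+\rho^{-1}(b-c)$ of that line the velocity of $v$ is $\rho^{-1}\rho t=t$, the velocity of $x$. So $s_x-s_v\in\alpha_{\hat q}$. If $s_x=s_v$, the velocity at $c$ gives $t=0$. Hence $S(x,v)=\alpha_{\hat q}$, although there is no pin at $q$. Note that $q$ depends on $b$ and $c$ only.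
\end{example}

In Example~\ref{ex:translate}, $S_H(x,z)$ and $S_H(y,z)$ are the same $\beta$-plane. Section~\ref{sec:A} will show that a vertex with three pins in a minimal counterexample forces this picture, with an arbitrary plane of $P^3$ in place of the plane at infinity. So to exclude accidental $\alpha$-planes we must also exclude accidental $\beta$-planes in smaller frameworks. An $\alpha$-plane $S_H(x,z)$ can be detected by adding a test pin $xz$ and applying the induction hypothesis to the new framework: the drop of $2$ must be explained by a partition. To detect a $\beta$-plane in the same way we need a test edge with $W_e=\beta_\theta$, and the induction hypothesis must cover such edges.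

\section{Mixed frameworks}\label{sec:mixed}

A \emph{mixed framework} is a finite loopless multigraph $G=(V,E)$ in which each edge $e$ has one of four types, with parameters $a,b,\theta$ in the slice:
\[
\begin{array}{lllll}
\text{type} & \text{pin} & \text{plane} & \text{bar} & \text{hinge}\\[2pt]
W_e & \alpha_a & \beta_\theta & (a\wedge b)^\perp & \langle a\wedge b\rangle\\[2pt]
c_e=\operatorname{codim}W_e\quad & 3&3&1&5
\end{array}
\]
A hinge allows the motions in $\alpha_a\cap\alpha_b$, the rotations about the line $ab$. A bar keeps the distance of two points fixed to first order: for $a,b\in\mathbb R^3$ we have $\hat a\wedge\hat b=a\wedge b+e_4\wedge(b-a)$, and therefore $\langle\hat a\wedge\hat b,\,e_4\wedge w+\star t\rangle=-\big(\det(a,b,w)+(b-a)\cdot t\big)=-(b-a)\cdot(w\times a+t)$. Planes are needed for the induction. Bars and hinges are not needed for Theorem~\ref{thm:pin}; they cost only a few lines, since they are never exceptional.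

The framework is \emph{generic} if all parameters of all edges, taken together, are generic over $\mathbb Q$, and $K_G$ is the field they generate. Subgraphs and contractions of a generic framework are generic, and $M(G)$ and $S_G(x,y)$ are defined over $K_G$. If disjoint sets $X,X'\subseteq V$ are joined by $i$ pins, $j$ planes, $k$ bars and $l$ hinges, put
\[
h_G(X,X')=\min\{6,\ g(i)+g(j)+k+5l\},
\]
where $g(0)=0$, $g(1)=3$, $g(2)=5$ and $g(i)=6$ for $i\ge3$. For pins only, this is the function of the introduction. For a partition $\mathcal P$ of $V$ let
\[
\operatorname{val}_G(\mathcal P)=6(|\mathcal P|-1)-\sum_{\{X,X'\}\in\binom{\mathcal P}{2}}h_G(X,X'),\qquad \operatorname{def}(G)=\max_{\mathcal P}\operatorname{val}_G(\mathcal P).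
\]
The partition $\{V\}$ has value $0$, so $\operatorname{def}(G)\ge0$. The partitions of the vertex set of $G/xy$ correspond to the partitions of $V$ with $x,y$ in one block, with the same values; in particular $\operatorname{def}(G/xy)\le\operatorname{def}(G)$.

\begin{theorem}\label{thm:mixed}
For every generic mixed framework $G$, $\operatorname{dof}(G)=\operatorname{def}(G)$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:pin} from Theorem~\ref{thm:mixed}]
The formula for the degrees of freedom is Theorem~\ref{thm:mixed} for pins. Since \eqref{eq:count} says that $\operatorname{val}_G(\mathcal P)\le0$, it remains to show that $(G,p)$ is rigid if and only if $\operatorname{dof}(G)=0$.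

Recall that a bar-joint framework is a graph whose vertices (joints) are placed at points $r_i\in\mathbb R^3$. It is rigid if every continuous motion of the joints that preserves the lengths of the edges preserves all distances. An infinitesimal motion is a family of velocities $u_i$ with $(u_i-u_j)\cdot(r_i-r_j)=0$ on the edges, and the framework is infinitesimally rigid if each such family is the restriction of an infinitesimal isometry. If the coordinates of the joints are algebraically independent over $\mathbb Q$, rigidity and infinitesimal rigidity are equivalent by the theorem of Asimow and Roth \cite{AR}.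

Place one joint at each $p(e)$ and four private joints for each body, so that all coordinates are algebraically independent, and replace each body $v$ by the complete graph on its pins and its private joints. An isometry is determined, continuously, by the images of four affinely independent points, and a motion of a complete graph preserves all its distances. So the continuous motions of the bar-joint framework are the motions $(A_v^\tau)$ of $(G,p)$, and they preserve all distances exactly when the $A_v^\tau$ do not depend on $v$. Thus the two notions of rigidity agree.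

The same holds to first order. Consider an infinitesimal motion of a complete graph on points $r_0=0,r_1,r_2,r_3,\dots$ with $r_1,r_2,r_3$ independent, and subtract a translation so that $u_0=0$. The edge conditions give $u_i\cdot r_j+u_j\cdot r_i=0$ for all $i,j$. So the linear map $A$ with $Ar_j=u_j$ $(j=1,2,3)$ is skew-symmetric, and $u_i\cdot r_j=-Ar_j\cdot r_i=Ar_i\cdot r_j$ for $j=1,2,3$ gives $u_i=Ar_i$ for all $i$. A skew-symmetric map has the form $x\mapsto w\times x$, so the motion is the restriction of a unique infinitesimal isometry. Hence the infinitesimal motions of the bar-joint framework correspond to the elements of $M(G)$, and restrictions of infinitesimal isometries correspond to constant elements. So infinitesimal rigidity means $\operatorname{dof}(G)=0$.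
\end{proof}

One inequality in Theorem~\ref{thm:mixed} is the count of the introduction.

\begin{lemma}\label{lem:lower}
For every partition $\mathcal P$ we have $\operatorname{dof}(G)\ge\operatorname{dof}(G/\mathcal P)\ge\operatorname{val}_G(\mathcal P)$; so $\operatorname{dof}(G)\ge\operatorname{def}(G)$. If $\operatorname{val}_G(\mathcal P)=\operatorname{dof}(G)$, then any two vertices in a common block of $\mathcal P$ are tied in $G$.
\end{lemma}

\begin{proof}
In $G/\mathcal P$ the edges between $X$ and $X'$ say that $s_X-s_{X'}\in\bigcap W_e$. Two $\alpha$-planes have a nonzero intersection, so $i$ $\alpha$-planes intersect in codimension at most $g(i)$, and the same holds for $\beta$-planes. Codimension is subadditive under intersection and at most $6$, so $\bigcap W_e$ has codimension at most $h_G(X,X')$, and $\dim M(G/\mathcal P)\ge6|\mathcal P|-\sum h_G(X,X')$. If $\operatorname{val}_G(\mathcal P)=\operatorname{dof}(G)$, then the subspace $M(G/\mathcal P)$ of $M(G)$ has full dimension.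
\end{proof}

\begin{lemma}\label{lem:h}
\begin{enumerate}
\item[(a)] Adding an edge $e$ between $X$ and $X'$ raises $h(X,X')$ by at most $c_e$. So $\operatorname{def}(G+e)\ge\operatorname{def}(G)-c_e$.
\item[(b)] If $X,Z$ are blocks of $\mathcal P$ with $h_G(X,Z)=6$, then merging $X$ and $Z$ does not decrease $\operatorname{val}_G$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The increments of $g$ are $3,2,1,0,\dots$. (b) Since these increments do not increase and $g(0)=0$, the function $g$ is subadditive, and so is $\min\{6,\cdot\}$ on nonnegative numbers. Hence $h(X\cup Z,Y)\le h(X,Y)+h(Z,Y)$ for every other block $Y$. Merging changes the value by $-6+h(X,Z)+\sum_Y\big(h(X,Y)+h(Z,Y)-h(X\cup Z,Y)\big)\ge0$.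
\end{proof}

\section{Adding one edge}\label{sec:edge}

To use \eqref{eq:drop} we need the intersection of a fixed subspace with a generic $W_e$.

\begin{lemma}\label{lem:transverse}
Let $S\subseteq\Lambda$ be defined over $K$, and let $a$ be generic over $K$. If $S$ is not an $\alpha$-plane, then $\dim(S\cap\alpha_a)=\max(0,\dim S-3)$. If $S$ is not a $\beta$-plane, then $\dim(S\cap\beta_a)=\max(0,\dim S-3)$.
\end{lemma}

\begin{proof}
The second statement is the first one for $JS$. For $q\neq0$ the map $S\to\bigwedge^3\mathbb R^4$, $s\mapsto q\wedge s$, has kernel $S\cap\alpha_q$ and rank at most $r=\min(3,\dim S)$, and the claim is that the rank is $r$ for $q=a$. In a basis of $S$ over $K$ the $r\times r$ minors are homogeneous polynomials in $q$ over $K$. By (G1) it suffices to find one $q\ne0$ with $\dim(S\cap\alpha_q)=\max(0,\dim S-3)$.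

If $\dim S\ge4$, then $\dim(S+\alpha_q)=6-\dim(S^\perp\cap\alpha_q)$ gives
\[
\dim(S\cap\alpha_q)=\dim S-3+\dim(S^\perp\cap\alpha_q),
\]
and $\dim S^\perp\le2$. So it suffices to treat $\dim S\le3$ and to find $q$ with $S\cap\alpha_q=0$. A nonzero element of $S\cap\alpha_q$ is a decomposable element of $S$ whose line passes through $q$, so we need a point of $P^3$ that lies on none of the lines represented by $Z=\{[s]\in P(S):s\wedge s=0\}$. Suppose that $\dim S\le2$, or that $\dim S=3$ and the quadratic form $s\wedge s$ is not identically zero on $S$. Then $\dim Z\le1$. The semialgebraic set $\{([s],[q]):[s]\in Z,\ q\wedge s=0\}$ has projective lines as fibers over $Z$, so its dimension is at most $2$, and its projection to $P^3$ has dimension at most $2$ and is not everything. In the remaining case $S$ is a $\beta$-plane, by Lemma~\ref{lem:planes}(e) and the hypothesis, and its lines cover only a plane.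
\end{proof}

Let $G+e$ be generic with $e=xy$. We call $e$ \emph{exceptional over $G$} if $e$ is a pin and $S_G(x,y)$ is an $\alpha$-plane, or $e$ is a plane and $S_G(x,y)$ is a $\beta$-plane.

\begin{lemma}\label{lem:add}
Let $G+e$ be generic, $e=xy$, and $\delta=\dim S_G(x,y)$. If $e$ is exceptional over $G$, then $\operatorname{dof}(G+e)=\operatorname{dof}(G)-2$. Otherwise $\operatorname{dof}(G+e)=\operatorname{dof}(G)-\min(c_e,\delta)$.
\end{lemma}

\begin{proof}
Let $S=S_G(x,y)$. It is defined over $K_G$, and the parameters of $e$ are generic over $K_G$. We compute the drop \eqref{eq:drop}. For a pin or plane that is not exceptional, Lemma~\ref{lem:transverse} gives $\delta-\max(0,\delta-3)=\min(3,\delta)$. For an exceptional pin, $S=\alpha_q$ with $q\in K_G^4$ and $W_e=\alpha_a$ with $a\nparallel q$ by (G1), so the drop is $3-1=2$; an exceptional plane is dual. For a bar, if $S\ne0$ then $a\wedge b$ is not orthogonal to $S$, so the drop is $\min(1,\delta)$. For a hinge, if $S\ne\Lambda$ then $a\wedge b$ is not orthogonal to $S^\perp$, so $S\cap W_e=0$ and the drop is $\delta\le5$; if $S=\Lambda$ the drop is $5$.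
\end{proof}

\begin{lemma}\label{lem:induct}
Let $G+e$ be generic, $e=xy$ not exceptional over $G$. If Theorem~\ref{thm:mixed} holds for $G$ and for $G/xy$, then it holds for $G+e$.
\end{lemma}

\begin{proof}
Let $D=\operatorname{dof}(G)=\operatorname{def}(G)$ and $D'=\operatorname{dof}(G/xy)=\operatorname{def}(G/xy)$. By \eqref{eq:delta} and Lemma~\ref{lem:add}, $\operatorname{dof}(G+e)=D-\min(c_e,D-D')=\max(D-c_e,D')$. Lemma~\ref{lem:h}(a) gives $\operatorname{def}(G+e)\ge D-c_e$. Partitions with $x,y$ in one block have the same value in $G+e$ as in $G$, so $\operatorname{def}(G+e)\ge D'$. Thus $\operatorname{def}(G+e)\ge\operatorname{dof}(G+e)$, and Lemma~\ref{lem:lower} gives equality.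
\end{proof}

The next lemma carries out the test described at the end of Section~\ref{sec:examples}: where Theorem~\ref{thm:mixed} is already known, there are no accidents. The test edge raises the number of edges but not the number of vertices, so the induction will be on the number of vertices first.

\begin{lemma}\label{lem:noaccident}
Suppose that Theorem~\ref{thm:mixed} holds for all generic frameworks with at most $N$ vertices. Let $H$ be generic, with at most $N$ vertices and without bars and hinges, and let $S_H(x,z)$ be an $\alpha$-plane (a $\beta$-plane). Then $H$ has a pin (a plane) $f=uw$ with $W_f=S_H(x,z)$, such that $x,u$ are equal or tied in $H$ and $z,w$ are equal or tied in $H$.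
\end{lemma}

\begin{proof}
Let $D=\operatorname{dof}(H)$, so that $\operatorname{dof}(H/xz)=D-3$ by \eqref{eq:delta}. Add a generic pin (plane) $e'=xz$. It is exceptional, so $\operatorname{dof}(H+e')=D-2$, and by hypothesis $\operatorname{val}_{H+e'}(\mathcal P)=D-2$ for some $\mathcal P$. A partition with $x,z$ in one block has value at most $\operatorname{dof}(H/xz)=D-3$ by Lemma~\ref{lem:lower}. So $x\in X$ and $z\in Z$ for different blocks $X,Z$ of $\mathcal P$, and $h_{H+e'}(X,Z)\le5$, since otherwise merging $X$ and $Z$ would give such a partition of value at least $D-2$. A pin together with a plane gives $h=6$, and so do three edges of one type. Hence the edges of $H+e'$ between $X$ and $Z$ have the type of $e'$, and there are one or two of them. If $e'$ is the only one, then $\operatorname{val}_H(\mathcal P)=D-2+3>\operatorname{dof}(H)$, contrary to Lemma~\ref{lem:lower}. So $H$ has exactly one edge $f=uw$ with $u\in X$, $w\in Z$, and $\operatorname{val}_H(\mathcal P)=D-2+(5-3)=D$. By Lemma~\ref{lem:lower} the motions of $H$ are constant on $X$ and on $Z$. Thus $S_H(x,z)=S_H(u,w)\subseteq W_f$, and both spaces have dimension $3$.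
\end{proof}

\section{A minimal counterexample}\label{sec:minimal}

Suppose that Theorem~\ref{thm:mixed} fails. From now on $G$ is a counterexample with $n=|V|$ minimum and, subject to that, $m=|E|$ minimum. So the theorem holds for all generic frameworks with fewer than $n$ vertices and for those with $n$ vertices and fewer than $m$ edges, and $\operatorname{dof}(G)>\operatorname{def}(G)$ by Lemma~\ref{lem:lower}. Let $\mathcal S$ be the partition into singletons. If $m=0$, then $\operatorname{dof}(G)=6(n-1)=\operatorname{val}_G(\mathcal S)$; so $m\ge1$ and $n\ge2$.

\begin{lemma}\label{lem:structure}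
\begin{enumerate}
\item[(a)] No two vertices are tied in $G$ or in a subgraph of $G$.
\item[(b)] Every edge $e$ is exceptional over $G-e$. In particular, $G$ has only pins and planes.
\item[(c)] $G$ is simple, $m\le2n-2$, $\operatorname{dof}(G)=6(n-1)-3m+1$, and $\operatorname{dof}(G-e)=6(n-1)-3(m-1)$ for every edge $e$.
\item[(d)] The framework obtained from $G$ by replacing each $W_e$ with $JW_e$ is again a minimal counterexample.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $x,y$ are tied in $G$, then $\operatorname{dof}(G)=\operatorname{dof}(G/xy)=\operatorname{def}(G/xy)\le\operatorname{def}(G)$, a contradiction. Motions of $G$ restrict to motions of a subgraph, so vertices tied in a subgraph are tied in $G$.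

(b) For $e=xy$ the theorem holds for $G-e$ and $(G-e)/xy$; apply Lemma~\ref{lem:induct}.

(c) Fix $e=xy$ and let $D=\operatorname{dof}(G-e)=\operatorname{def}(G-e)$. By (b), $\operatorname{dof}(G)=D-2$. By Lemma~\ref{lem:h}(a), $D-3\le\operatorname{def}(G)<D-2$, so $\operatorname{def}(G)=D-3$. Take $\mathcal P$ with $\operatorname{val}_{G-e}(\mathcal P)=D$. By Lemma~\ref{lem:lower} and (a), $\mathcal P=\mathcal S$. Since $\operatorname{val}_G(\mathcal S)\le D-3$, adding $e$ raises $h(\{x\},\{y\})$ by the full amount $3$. This is impossible if $G-e$ has an edge $xy$ of the same type as $e$, as then $g$ rises by at most $2$. Since $e$ was arbitrary, each pair of vertices carries at most one pin and at most one plane. A pin $a$ and a plane $\theta$ on the same pair have $\theta(a)\ne0$ by genericity and would tie the pair by Lemma~\ref{lem:planes}(c). So $G$ is simple, $D=\operatorname{val}_{G-e}(\mathcal S)=6(n-1)-3(m-1)$, and $0\le\operatorname{def}(G)=6(n-1)-3m$.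

(d) By Lemma~\ref{lem:dual} pins become planes and planes become pins, with the same parameters. The motion space is the image of $M(G)$ under $J$ applied at each vertex, and $h$ is symmetric in pins and planes.
\end{proof}

So the $3m$ linear equations that define $M(G)$ satisfy exactly one linear relation, and it disappears when any edge is deleted. This relation is the object to study.

\subsection*{Stresses}
Let $G'$ be a framework with only pins and planes, with $n'$ vertices and $m'$ edges, and orient its edges. A \emph{stress} is a family $(\omega_e)$ with $\omega_e\in W_e^\perp=W_e$ that is in equilibrium: at every vertex $u$, the sum of the $\omega_e$ over edges with head $u$ equals the sum over edges with tail $u$. For any family $(\omega_e)$ and any $s\in\Lambda^{V(G')}$,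
\begin{equation}\label{eq:work}
\sum_u\Big\langle\sum_{\text{head}(e)=u}\omega_e-\sum_{\text{tail}(e)=u}\omega_e,\ s_u\Big\rangle=\sum_e\langle\omega_e,\,s_{\text{head}(e)}-s_{\text{tail}(e)}\rangle .
\end{equation}
The map $R\colon\Lambda^{V(G')}\to\bigoplus_e\Lambda/W_e$, $s\mapsto(s_{\text{head}(e)}-s_{\text{tail}(e)})_e$, has kernel $M(G')$. The dual of $\Lambda/W_e$ is $W_e^\perp$, so \eqref{eq:work} says that the stresses form the kernel of the transpose of $R$. This kernel is defined over $K_{G'}$ and has dimension $3m'-\operatorname{rank}R$, that is,
\begin{equation}\label{eq:stressdim}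
\dim\{\text{stresses of }G'\}=3m'-6(n'-1)+\operatorname{dof}(G').
\end{equation}

\begin{lemma}\label{lem:stress}
The stress space of $G$ is spanned by one stress $\omega$ with coordinates in $K_G$, and $G-e$ has no nonzero stress for any edge $e$. Moreover:
\begin{enumerate}
\item[(a)] $\omega_e\neq0$ and $\omega_e\in S_{G-e}(x,y)$ for every edge $e=xy$.
\item[(b)] Let $v$ be a vertex, orient its edges away from $v$, and write $\omega_u$ for the stress on the edge $vu$. Then $\sum_u\omega_u=0$, and $\sum_u\langle\omega_u,s_u\rangle=0$ for all $s\in M(G-v)$.
\end{enumerate}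
\end{lemma}

\begin{proof}
The dimensions $1$ and $0$ follow from \eqref{eq:stressdim} and Lemma~\ref{lem:structure}(c). If $\omega_e=0$, then $\omega$ is a nonzero stress of $G-e$. For $s\in M(G-e)$ the left side of \eqref{eq:work} is $0$, and on the right side the term of each $f\ne e$ pairs $W_f^\perp$ with $W_f$. So $\omega_e\in S_{G-e}(x,y)^\perp$, and $S_{G-e}(x,y)$ is an $\alpha$- or $\beta$-plane by Lemma~\ref{lem:structure}(b), hence equal to its complement. For (b), the first equation is equilibrium at $v$; for the second extend $s$ by $s_v=0$ and apply \eqref{eq:work} in the same way.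
\end{proof}

\begin{lemma}\label{lem:deg3}
$G$ has a vertex of degree $3$.
\end{lemma}

\begin{proof}
The degrees sum to $2m\le4n-4$, so some vertex $v$ has degree at most $3$. If $v$ has degree $0$, then $\operatorname{dof}(G)=\operatorname{dof}(G-v)+6=\operatorname{def}(G-v)+6\le\operatorname{def}(G)$, where the last step adds the block $\{v\}$; this is a contradiction. If $v$ has degree $1$, equilibrium at $v$ contradicts Lemma~\ref{lem:stress}(a). Let $v$ have degree $2$, with edges $vx,vy$, where $x\ne y$ as $G$ is simple. Then $\omega_x=-\omega_y$ is a nonzero element of $W_{vx}\cap W_{vy}$. For a pin and a plane this intersection is $0$. By Lemma~\ref{lem:structure}(d) we may therefore assume that both edges are pins $a,b$. Then $\omega_x$ is a nonzero multiple of $a\wedge b$, and Lemma~\ref{lem:stress}(b) gives $\langle a\wedge b,s_x-s_y\rangle=0$ for $s$ in a basis of $M(G-v)$ over $K_{G-v}$. Since $a,b$ are generic over $K_{G-v}$, we get $s_x=s_y$, so $x,y$ are tied in $G-v$, contrary to Lemma~\ref{lem:structure}(a).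
\end{proof}

\subsection*{The neighbors of a vertex of degree 3}
Fix a vertex $v$ of degree $3$ with neighbors $x,y,z$, and put $H=G-v$ and $K=K_H$. The parameters of the edges at $v$ are generic over $K$. By Lemma~\ref{lem:stress}(b),
\begin{equation}\label{eq:equil}
\omega_x+\omega_y+\omega_z=0,\qquad \langle\omega_x,s_x\rangle+\langle\omega_y,s_y\rangle+\langle\omega_z,s_z\rangle=0\quad\text{for all }s\in M(H).
\end{equation}
For distinct $u,w\in\{x,y,z\}$ define
\[
F_{uw}\colon\Lambda\to M(H)^*,\qquad F_{uw}(\omega)(s)=\langle\omega,s_u-s_w\rangle .
\]
A basis of $M(H)$ over $K$ identifies $M(H)^*$ with a coordinate space and gives $F_{uw}$ a matrix over $K$. The map $F_{uw}$ is the transpose of $s\mapsto s_u-s_w$, so its rank is $\dim S_H(u,w)$, and it is nonzero by Lemma~\ref{lem:structure}(a). Let $U=\{s\in M(H):s_x=s_y=s_z\}$ and $\tau=\dim M(H)-\dim U$, the dimension of the space of relative motions of the triple $x,y,z$. Any two of $F_{yz},F_{zx},F_{xy}$ have images whose sum has annihilator $U$, so this sum has dimension $\tau$.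

\begin{lemma}\label{lem:tau}
$\tau\ge3$.
\end{lemma}

\begin{proof}
A stress of $H$ extends by zero to a stress of $G-vx$, so $H$ has no nonzero stress, and \eqref{eq:stressdim} gives $\operatorname{dof}(H)=6(n-2)-3(m-3)=\operatorname{dof}(G)+2$. Giving $s_v$ the common value of $s_x,s_y,s_z$ embeds $U$ in $M(G)$, so $\dim M(H)-\tau\le\dim M(H)-2$. If $\tau=2$, the embedding is onto and $x,y$ are tied in $G$, contrary to Lemma~\ref{lem:structure}(a).
\end{proof}

The following lemma excludes the configuration of Example~\ref{ex:translate} and its dual. It is the only place where Lemma~\ref{lem:noaccident} is used.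

\begin{lemma}\label{lem:end}
It is not possible that $F_{xz}=\rho F_{yz}$ for a real $\rho\ne0$ and $F_{yz}$ vanishes on an $\alpha$-plane or $\beta$-plane $W$.
\end{lemma}

\begin{proof}
Otherwise $s_x-s_z=\rho(s_y-s_z)$ for all $s\in M(H)$, so $S_H(x,z)=S_H(y,z)\subseteq W^\perp=W$. Also $\tau=\operatorname{rank}F_{yz}=\dim S_H(y,z)$, so Lemma~\ref{lem:tau} gives $S_H(x,z)=S_H(y,z)=W$. Apply Lemma~\ref{lem:noaccident} with $N=n-1$ to both pairs. No two vertices of $H$ are tied, so $H$ has edges $f=xz$ and $f'=yz$ of the same type with $W_f=W_{f'}=W$. Their parameters are then proportional, hence equal, as both lie in the slice. But $f\ne f'$, and this contradicts genericity.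
\end{proof}

By Lemma~\ref{lem:structure}(d) we may assume that at least two edges at $v$ are pins. In both remaining cases we reach the situation of Lemma~\ref{lem:end} along the same route. The first equation in \eqref{eq:equil} leaves few possibilities for the stress at $v$, but with coefficients that are unknown rational functions of the three parameters at $v$. Each edge at $v$ is exceptional, so by Lemma~\ref{lem:stress}(a) its stress lies in a space that does not depend on its own parameter. This separates the variables, and the second equation in \eqref{eq:equil} becomes a multilinear identity valid for all values of the parameters. Setting two of the parameters equal then gives the proportionality.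

\section{Three pins}\label{sec:A}

Let $vx,vy,vz$ be pins $a,b,c$; these vectors are independent, and $K_G=K(a,b,c)$.

\subsection*{The shape of the stress}
Write $\omega_x=a\wedge k$. Wedge $\omega_x+\omega_y+\omega_z=0$ with $b\wedge c$. Since $\omega_y\in\alpha_b$ and $\omega_z\in\alpha_c$, we get $a\wedge k\wedge b\wedge c=0$, so $k\in\langle a,b,c\rangle$ and $\omega_x\in a\wedge\langle b,c\rangle$. By symmetry $\omega_y\in b\wedge\langle c,a\rangle$ and $\omega_z\in c\wedge\langle a,b\rangle$. The coefficients of $a\wedge b$, $b\wedge c$, $c\wedge a$ in the sum vanish, so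
\[
\omega_x=a\wedge(\nu b+\mu c),\qquad\omega_y=b\wedge(\lambda c+\nu a),\qquad\omega_z=c\wedge(\mu a+\lambda b)
\]
with $\lambda,\mu,\nu\in K(a,b,c)$. Collecting the terms with $\lambda$, $\mu$, $\nu$ in the second equation of \eqref{eq:equil},
\begin{equation}\label{eq:A1}
\lambda F_{yz}(b\wedge c)+\mu F_{zx}(c\wedge a)+\nu F_{xy}(a\wedge b)=0 .
\end{equation}
The situation is invariant under cyclic permutation of $(x,a,\lambda),(y,b,\mu),(z,c,\nu)$.

\subsection*{The coefficients are nonzero}
Suppose that $\nu=0$. Then $\lambda,\mu\ne0$ since $\omega_y,\omega_x\neq0$, so $F_{yz}(b\wedge c)$ and $F_{zx}(c\wedge a)$ are linearly dependent. Dependence is the vanishing of $2\times2$ minors, which are homogeneous in each of $a,b,c$, so by (G1) it holds for all $a,b,c\in\mathbb R^4$. Call $c$ good if the linear maps $F_{yz}(c\wedge\cdot)$ and $F_{zx}(c\wedge\cdot)$ are both nonzero; the bad $c$ lie in two proper subspaces. For good $c$, every value of one map is parallel to a nonzero value of the other, so both maps have the same $1$-dimensional image $I_c$. Fix a good $c'$. If $c$ is good and $F_{zx}(c\wedge c')\ne0$, then this element lies in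 $I_c\cap I_{c'}$, so $I_c=I_{c'}$. Such $c$ form the complement of three proper subspaces and span $\mathbb R^4$. By linearity the images of $F_{yz}$ and $F_{zx}$ lie in $I_{c'}$, so $\tau\le1$, contrary to Lemma~\ref{lem:tau}. By symmetry $\lambda,\mu,\nu\ne0$.

\subsection*{Separation of variables}
By Lemma~\ref{lem:structure}(b), $S_{G-vx}(x,v)=\alpha_q$ with $q\in K(b,c)^4$; this is the point $q$ of Example~\ref{ex:translate}. Since $a$ is generic over $K(b,c)$, we have $a\nparallel q$, and Lemma~\ref{lem:stress}(a) gives $0\ne\omega_x\in\alpha_a\cap\alpha_q=\langle a\wedge q\rangle$. So $\langle a,q\rangle=\langle a,\nu b+\mu c\rangle$. In particular $a\wedge q\wedge b\wedge c=0$. This is a linear equation for $a$ with coefficients in $K(b,c)$, so $q\wedge b\wedge c=0$ by (G1). Hence $q\in\langle b,c\rangle\cap\langle a,\nu b+\mu c\rangle=\langle\nu b+\mu c\rangle$. The coefficients of $q$ with respect to $b,c$ lie in $K(b,c)$, and their ratio is $\mu/\nu$. With the cyclic symmetry,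
\[
\mu/\nu=\Phi(b,c),\qquad\nu/\lambda=\Psi(a,c),\qquad\lambda/\mu=\Omega(a,b),\qquad\Phi\Psi\Omega=1,
\]
where $\Phi,\Psi,\Omega$ are nonzero rational functions over $K$ of the indicated variables. By (G2) there is a rational point $a_0$ of the slice such that $\Psi(a_0,c)$ and $\Omega(a_0,b)$ are defined and nonzero, and then $\Phi(b,c)\Psi(a_0,c)=1/\Omega(a_0,b)$. Scale the stress so that $\nu=\Psi(a_0,c)\in K(c)$. Then $\mu=\Phi\nu=1/\Omega(a_0,b)\in K(b)$, and $\lambda=\mu\Omega=\nu/\Psi$ lies in $K(a,b)\cap K(a,c)=K(a)$ by (G3).

So in \eqref{eq:A1} we have $\lambda=\lambda(a)$, $\mu=\mu(b)$, $\nu=\nu(c)$. Substitute rational points $b_0,c_0$ at which $\mu,\nu$ are defined and some coordinate of $F_{yz}(b_0\wedge c_0)$ is nonzero. That coordinate of \eqref{eq:A1} expresses $\lambda(a)$ as a linear function of the vector $a$. So $\lambda(a)=\eta_x(a)$, and by symmetry $\mu(b)=\eta_y(b)$, $\nu(c)=\eta_z(c)$, for nonzero covectors $\eta_x,\eta_y,\eta_z$ over $K$. Now \eqref{eq:A1} is trilinear, and (G1) gives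
\begin{equation}\label{eq:A2}
\eta_x(a)F_{yz}(b\wedge c)+\eta_y(b)F_{zx}(c\wedge a)+\eta_z(c)F_{xy}(a\wedge b)=0\quad\text{for all }a,b,c\in\mathbb R^4 .
\end{equation}

\subsection*{Solving the trilinear identity}
\begin{lemma}\label{lem:prop}
Let $\eta,\eta'$ be nonzero covectors and $A,B$ nonzero linear maps on $\Lambda$ with $\eta(a)A(a\wedge c)=\eta'(a)B(a\wedge c)$ for all $a,c\in\mathbb R^4$. Then $\eta'=\rho\eta$ and $A=\rho B$ for some $\rho\ne0$.
\end{lemma}

\begin{proof}
Suppose that $\eta,\eta'$ are independent. Then $B(a\wedge c)=0$ for $a\in\ker\eta\setminus\ker\eta'$, and such $a$ span $\ker\eta$. Every $2$-dimensional subspace of $\mathbb R^4$ meets $\ker\eta$ nontrivially, so every decomposable element has the form $a\wedge c$ with $a\in\ker\eta$, and $B=0$, a contradiction. So $\eta'=\rho\eta$ with $\rho\ne0$, and $(A-\rho B)(a\wedge c)=0$ for $a\notin\ker\eta$. Such $a$ span $\mathbb R^4$.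
\end{proof}

Putting $b=a$ in \eqref{eq:A2} gives $\eta_x(a)F_{yz}(a\wedge c)=\eta_y(a)F_{zx}(a\wedge c)$, so $\eta_y=\rho\eta_x$ and $F_{yz}=\rho F_{zx}$ with $\rho\ne0$. Putting $c=b$ gives $\eta_y(b)F_{zx}(b\wedge a)=\eta_z(b)F_{xy}(b\wedge a)$, so $\eta_z=\sigma\eta_y$ and $F_{zx}=\sigma F_{xy}$ with $\sigma\neq0$. With $\eta=\eta_y$, the identity \eqref{eq:A2} becomes
\[
F_{zx}\big(\eta(a)\,b\wedge c+\eta(b)\,c\wedge a+\eta(c)\,a\wedge b\big)=0 .
\]
For $b,c\in\ker\eta$ and $\eta(a)=1$ this says $F_{zx}(b\wedge c)=0$. So $F_{yz}=\rho F_{zx}$ vanishes on $\beta_\eta$, and $F_{xz}=-\rho^{-1}F_{yz}$. This contradicts Lemma~\ref{lem:end}. Although all edges at $v$ are pins, the contradiction uses the $\beta$-case of Lemma~\ref{lem:noaccident}.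

\section{Two pins and a plane}\label{sec:B}

Let $vx,vy$ be pins $a,b$ and $vz$ a plane $\theta$; then $\theta(a),\theta(b)\ne0$ and $K_G=K(a,b,\theta)$.

\subsection*{The shape of the stress}
Write $\omega_x=a\wedge k$ and $\omega_y=b\wedge k'$. Adding multiples of $a$ and $b$, we may assume that $\theta(k)=\theta(k')=0$. Since $\omega_x+\omega_y=-\omega_z\in\ker\iota_\theta$, we get $\theta(a)k+\theta(b)k'=0$. With $r=k/\theta(b)\in\ker\theta$,
\begin{equation}\label{eq:B1}
\omega_x=\theta(b)\,a\wedge r,\qquad\omega_y=-\theta(a)\,b\wedge r,\qquad\omega_z=-c\wedge r,
\end{equation}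
where $c=\theta(b)a-\theta(a)b$ spans $\langle a,b\rangle\cap\ker\theta$. As $\omega_z\ne0$, we have $r\nparallel c$, so $r\notin\langle a,b\rangle$. The three stresses are lines through the point $r$ in the plane $\Pi=\langle a,b,r\rangle$. The unknown is the point $r$ of the plane $\ker\theta$, and we must find how it depends on $a,b,\theta$. We first locate $\Pi$ and then $r$ inside $\Pi$.

\subsection*{The plane $\Pi$ does not depend on $\theta$}
By Lemmas~\ref{lem:structure}(b) and~\ref{lem:stress}(a),
\[
\omega_z\in\beta_{\theta'},\ \ \theta'\in K(a,b)^4;\qquad\omega_x\in\alpha_{q_a},\ \ q_a\in K(b,\theta)^4;\qquad\omega_y\in\alpha_{q_b},\ \ q_b\in K(a,\theta)^4,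
\]
with $\theta',q_a,q_b\neq0$. From $0=\iota_{\theta'}(c\wedge r)=\theta'(c)r-\theta'(r)c$ we get $\theta'(c)=\theta'(r)=0$. Now $\theta'(c)=\theta\big(\theta'(a)b-\theta'(b)a\big)$, and $\theta$ is generic over $K(a,b)$, so $\theta'(a)b-\theta'(b)a=0$ by (G1), and $\theta'(a)=\theta'(b)=0$. Thus $\Pi=\ker\theta'$ is defined over $K(a,b)$. By (G1), $q_a\nparallel a$ and $q_b\nparallel b$, so $\omega_x\parallel a\wedge q_a$ and $\omega_y\parallel b\wedge q_b$. With \eqref{eq:B1},
\begin{equation}\label{eq:B2}
\langle a,q_a\rangle=\langle a,r\rangle,\qquad\langle b,q_b\rangle=\langle b,r\rangle,\qquad\langle a,b,q_a\rangle=\langle a,b,q_b\rangle=\Pi .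
\end{equation}
In particular $q_a\nparallel b$ and $q_b\nparallel a$.

\subsection*{The plane $\Pi$ passes through a fixed point}
The plane $\Pi$ contains the line $\langle b,q_a\rangle$, which does not depend on $a$. We claim that it does not depend on $\theta$ either. Take $\theta_1,\theta_2$ such that $a,b,\theta_1,\theta_2$ are generic over $K$, and put $q_i=q_a(b,\theta_i)$. The isomorphism $K(a,b,\theta)\to K(a,b,\theta_i)$ over $K(a,b)$ with $\theta\mapsto\theta_i$ fixes $\theta'$, so \eqref{eq:B2} gives $\langle a,b,q_i\rangle=\Pi$ for $i=1,2$. If $\langle b,q_1\rangle\ne\langle b,q_2\rangle$, then $b,q_1,q_2$ span $\Pi$. Then $a$ lies in a proper subspace defined over $K(b,\theta_1,\theta_2)$, contrary to (G1). So $\langle b,q_1\rangle=\langle b,q_2\rangle$. Let $\ell$ be $b\wedge q_a$ divided by one of its nonzero coordinates. Then $\ell(b,\theta_1)=\ell(b,\theta_2)$, so by (G3) the coordinates of $\ell=\ell(b)$ lie in $K(b)$. Exchanging the roles of $a$ and $b$, the line $\langle a,q_b\rangle$ is represented by $\ell'=\ell'(a)$ with coordinates in $K(a)$.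

Both lines lie in $\Pi$, so $\langle\ell(b),\ell'(a)\rangle=0$ as a rational function. Thus a line is chosen through each point $b$ and through each point $a$, and every line of the first family meets every line of the second. Let $L$ and $L'$ be the spans of the values of $\ell$ and $\ell'$ at the rational points where they are defined. They are defined over $K$, and $L'\subseteq L^\perp$. Also $\ell(b)\in L$: for $s\in L^\perp$ with coordinates in $K$, the rational function $\langle s,\ell(b)\rangle$ vanishes at all rational points of its domain, so it is zero by (G2). Hence $0\ne\ell(b)\in L\cap\alpha_b$ with $b$ generic over $K$, and Lemma~\ref{lem:transverse} shows that $\dim L\ge4$ or $L$ is an $\alpha$-plane. The same holds for $L'$. Since $\dim L+\dim L'\le6$, both are $\alpha$-planes, and $L'\subseteq L^\perp=L$ gives $L=L'=\alpha_o$ with $o\in K^4$. The vectors $a,b,o$ are independent by (G1). From $\ell(b)\in\alpha_o\cap\alpha_b=\langle b\wedge o\rangle$ we get $q_a\in\langle b,o\rangle$, and in the same way $q_b\in\langle a,o\rangle$. Since $q_a\nparallel b$ and $q_b\nparallel a$, we can scale so that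
\[
q_a=o+\xi b,\quad\xi\in K(b,\theta);\qquad q_b=o+\xi'a,\quad\xi'\in K(a,\theta).
\]

\subsection*{Separation of variables}
By \eqref{eq:B2}, $r$ spans both $\langle a,q_a\rangle\cap\ker\theta$ and $\langle b,q_b\rangle\cap\ker\theta$. So $r$ is parallel to both
\[
o+\xi b-\frac{\theta(o)+\xi\theta(b)}{\theta(a)}\,a\qquad\text{and}\qquad o+\xi'a-\frac{\theta(o)+\xi'\theta(a)}{\theta(b)}\,b .
\]
As $a,b,o$ are independent, these two vectors are equal to $o+\xi'a+\xi b$, and $\theta(o)+\xi'\theta(a)+\xi\theta(b)=0$. Hence $\zeta=\xi\theta(b)=-\theta(o)-\xi'\theta(a)$ lies in $K(b,\theta)\cap K(a,\theta)=K(\theta)$ by (G3). Scale the stress so that $r=o+\xi'a+\xi b$. Then \eqref{eq:B1} gives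
\[
\omega_x=\theta(b)\,a\wedge o+\zeta\,a\wedge b,\qquad\omega_y=-\theta(a)\,b\wedge o-\big(\theta(o)+\zeta\big)\,a\wedge b .
\]
Since $\omega_z=-\omega_x-\omega_y$, the second equation of \eqref{eq:equil} reads $F_{xz}(\omega_x)+F_{yz}(\omega_y)=0$. With $F_{xz}-F_{yz}=F_{xy}$ this is
\begin{equation}\label{eq:B3}
\zeta(\theta)\,F_{xy}(a\wedge b)=\theta(o)F_{yz}(a\wedge b)+\theta(a)F_{yz}(b\wedge o)-\theta(b)F_{xz}(a\wedge o).
\end{equation}
Substitute rational points $a_0,b_0$ of the slice at which some coordinate of $F_{xy}(a_0\wedge b_0)$ is nonzero. That coordinate of \eqref{eq:B3} shows that $\zeta(\theta)=\theta(\epsilon)$ for some $\epsilon\in K^4$. Now \eqref{eq:B3} is trilinear in $a,b,\theta$, and by (G1) it holds for all vectors $a,b$ and covectors $\theta$.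

\subsection*{Solving the trilinear identity}
Putting $b=a$ gives $\theta(a)F_{xy}(a\wedge o)=0$ for all $a,\theta$, so $F_{xz}=F_{yz}$ on $\alpha_o$. Since \eqref{eq:B3} holds for all $\theta$, it is the identity
\[
\epsilon\otimes F_{xy}(a\wedge b)=o\otimes F_{yz}(a\wedge b)+a\otimes F_{yz}(b\wedge o)+b\otimes F_{yz}(o\wedge a)
\]
in $\mathbb R^4\otimes M(H)^*$, for all $a,b\in\mathbb R^4$. Suppose that $\epsilon\notin\langle o\rangle$. Then $\epsilon,o,a,b$ are independent for a dense set of pairs $(a,b)$, and for these $F_{xy}(a\wedge b)=0$. Thus $F_{xy}=0$, a contradiction. So $\epsilon=\kappa o$ with $\kappa\in\mathbb R$. The vectors $o,a,b$ are independent for a dense set of pairs, and comparing their coefficients gives $F_{yz}(a\wedge b)=\kappa F_{xy}(a\wedge b)$ and $F_{yz}(b\wedge o)=0$, first for these pairs and then for all. So $F_{yz}$ vanishes on $\alpha_o$ and $F_{yz}=\kappa F_{xy}$, where $\kappa\ne0$ because $F_{yz}\neq0$. Finally $F_{xz}=F_{xy}+F_{yz}=(1+\kappa^{-1})F_{yz}$, and the factor is nonzero because $F_{xz}\ne0$. This contradicts Lemma~\ref{lem:end}.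

\medskip
Both types of vertex are impossible, so no counterexample exists. This proves Theorem~\ref{thm:mixed}, and with it Theorem~\ref{thm:pin}. \qed

\section{A reduced count and edge-connectivity}\label{sec:cons}

We return to pins only.

\begin{corollary}\label{cor:reduced}
A generic body-pin framework $(G,p)$ is rigid if and only if
\[
3e_G(\mathcal P)-\#\big\{\{X,X'\}\in\tbinom{\mathcal P}{2}: d_G(X,X')=2\big\}\ \ge\ 6(|\mathcal P|-1)
\]
for every partition $\mathcal P$ of $V$ with $d_G(X,X')\le2$ for all pairs of blocks.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:h}(b), merging two blocks with $d_G(X,X')\ge3$ does not decrease $\operatorname{val}_G$. Merging reduces the number of blocks, so it ends, and the maximum of $\operatorname{val}_G$ is attained at a partition with all $d_G(X,X')\le2$. For such a partition $h_G=3d_G$ if $d_G\le1$ and $h_G=3d_G-1$ if $d_G=2$, so the left side above is $\sum h_G(X,X')$. Apply Theorem~\ref{thm:pin}.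
\end{proof}

A multigraph is \emph{$k$-edge-connected} if at least $k$ edges leave every nonempty proper subset of $V$.

\begin{corollary}\label{cor:five}
Every generic body-pin framework on a $5$-edge-connected multigraph is rigid, and $5$ is best possible.
\end{corollary}

\begin{proof}
Suppose that $G$ is $5$-edge-connected and $(G,p)$ is not rigid. By Corollary~\ref{cor:reduced} there is a partition $\mathcal P$ with all $d_G(X,X')\le2$ and $\operatorname{val}_G(\mathcal P)>0$, so $|\mathcal P|\ge2$. Then $h_G(X,X')\ge\frac52d_G(X,X')$ for all pairs. At least $5$ edges leave each block, so $e_G(\mathcal P)\ge\frac52|\mathcal P|$. Hence $\sum h_G(X,X')\ge\frac{25}{4}|\mathcal P|>6(|\mathcal P|-1)$, a contradiction. The $7$-cycle with all edges doubled is $4$-edge-connected, since at least two edges of the cycle leave every nonempty proper subset. Its partition into singletons gives $7\cdot5=35<36=6\cdot6$, so its generic frameworks are not rigid.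
\end{proof}

\begin{thebibliography}{9}

\bibitem{AR}
Asimow and Roth, \emph{The rigidity of graphs}, Trans. AMS 245, 1978.

\bibitem{slides}
\emph{Combinatorics of Body-bar-hinge Frameworks},
\texttt{https://www.lancaster.ac.uk/\allowbreak media/\allowbreak lancaster-university/\allowbreak content-assets/\allowbreak documents/\allowbreak maths/\allowbreak events-abstracts/\allowbreak slides/\allowbreak bond-node-structures-2018/\allowbreak tanigawa.pdf}

\end{thebibliography}
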